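\title{A scattered subspace of $C_p(K)$ that is not $\sigma$-discrete}

\begin{abstract}
We construct in ZFC a scattered space $X$ of $\{0,1\}$-valued continuous functions on a compact space, with the topology of pointwise convergence, that is not a countable union of discrete subspaces. It has cardinality $2^\omega$ and scattered height $\omega_1$. For every infinite cardinal $\lambda$ the same construction gives a scattered space of height $\lambda^+$ that is not a union of $\lambda$ discrete subspaces. In the other direction, every locally countable scattered subspace of $C_p(K)$, with $K$ compact, is a countable union of discrete subspaces.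
\end{abstract}

\section{Introduction}

All spaces are Tychonoff. For a space $K$, let $C_p(K)$ be the space of continuous real-valued functions on $K$ with the topology of pointwise convergence: a basic neighborhood of $f$ consists of all $h$ with $|h(t)-f(t)|<\varepsilon$ for $t\in P$, where $P\subset K$ is finite and $\varepsilon>0$. A space is \emph{Eberlein--Grothendieck} if it is homeomorphic to a subspace of $C_p(K)$ for some compact $K$. A space $X$ is \emph{scattered} if every nonempty subspace $S\subset X$ has a point that is isolated in $S$, and $X$ is \emph{$\sigma$-discrete} if it is the union of countably many discrete subspaces. The three properties pass to subspaces.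

Both scatteredness and $\sigma$-discreteness say that a space is assembled from discrete pieces, and they are linked by the Cantor--Bendixson derivatives. Put $X^{(0)}=X$, let $X^{(\alpha+1)}$ be $X^{(\alpha)}$ with its isolated points removed, and let $X^{(\delta)}=\bigcap_{\alpha<\delta}X^{(\alpha)}$ for limit $\delta$. These sets are closed in $X$. If $X$ is scattered, they decrease strictly until they become empty; the least $\alpha$ with $X^{(\alpha)}=\emptyset$ is the \emph{height} of $X$, and the \emph{rank} $\operatorname{rk}(x)$ of a point $x$ is the unique $\alpha$ with $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$. The points of rank $\alpha$ are the isolated points of $X^{(\alpha)}$, so they form a discrete subspace, the $\alpha$-th \emph{level}. Consequently, for an infinite cardinal $\lambda$,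
\begin{equation}\label{eq:levels}
\text{a scattered space of height}<\lambda^+\text{ is a union of at most }\lambda\text{ discrete subspaces.}
\end{equation}
In particular a scattered space of countable height is $\sigma$-discrete. For uncountable height one has to regroup the points of uncountably many levels into countably many discrete sets. In a metric space this can always be done; in the ordinal space $\omega_1$ it cannot (Section~\ref{sec:simple}). Eberlein--Grothendieck spaces include all metrizable spaces, and they carry a metric, the supremum norm of $C(K)$, whose topology is finer than the given one. This leads to the following problem from~\cite{source}.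

\begin{quote}
\emph{Must every scattered Eberlein--Grothendieck space be $\sigma$-discrete?}
\end{quote}

One would guess that the answer is yes. It is yes for metrizable spaces and for countable height, and it is yes for locally countable spaces, that is, spaces in which every point has a countable neighborhood. The last fact is the case $\lambda=\omega$ of the following theorem; it shows in particular that $\omega_1$ is not a counterexample.

\begin{theorem}\label{thm:local}
Let $K$ be compact, let $X\subset C_p(K)$ be scattered, let $\lambda$ be an infinite cardinal, and suppose that every point of $X$ has a neighborhood in $X$ of cardinality at most $\lambda$. Then $X=\bigcup_{k\ge1}E_k$, where each $E_k$ is a disjoint union of relatively open subspaces of cardinality at most $\lambda$, that is, a topological sum of such subspaces. If $\lambda=\omega$, then $X$ is $\sigma$-discrete.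
\end{theorem}

The answer is nevertheless no, in ZFC.

\begin{theorem}\label{thm:main}
There are a discrete space $\Gamma$ of cardinality $2^\omega$ and a scattered subspace $X$ of $C_p(\beta\Gamma)$, consisting of $\{0,1\}$-valued functions, such that $|X|=2^\omega$, the height of $X$ is $\omega_1$, and $X$ is not $\sigma$-discrete.
\end{theorem}

\begin{theorem}\label{thm:higher}
For every infinite cardinal $\lambda$ there is a scattered Eberlein--Grothendieck space of height $\lambda^+$ that is not a union of $\lambda$ discrete subspaces.
\end{theorem}

By~\eqref{eq:levels} the heights in both theorems are the least possible. The cardinality in Theorem~\ref{thm:main} is consistently the least possible: under the continuum hypothesis it is $\omega_1$, and a countable space is a countable union of singletons. Theorems~\ref{thm:local} and~\ref{thm:main} together give more than the failure of $\sigma$-discreteness.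

\begin{corollary}\label{cor:loc}
The space $X$ of Theorem~\ref{thm:main} is not a countable union of locally countable subspaces.
\end{corollary}

\begin{proof}
A locally countable subspace of $X$ is scattered and lies in $C_p(\beta\Gamma)$, so it is $\sigma$-discrete by Theorem~\ref{thm:local}. A countable union of $\sigma$-discrete subspaces is $\sigma$-discrete.
\end{proof}

The idea behind Theorems~\ref{thm:main} and~\ref{thm:higher} is the following. A cover of $X$ by few discrete subspaces is a coloring of $X$ in which every point has a neighborhood containing no other point of its color. We choose one representative of each relevant color and find a single new point that lies in the prescribed neighborhoods of all representatives at once. No color is left for that point. Section~\ref{sec:space} defines the space, Section~\ref{sec:two} carries out the idea for two colors, Section~\ref{sec:reduction} reduces the general case to a choice of representatives, and Sections~\ref{sec:higher} and~\ref{sec:main} make this choice. Theorem~\ref{thm:local} is proved independently in Section~\ref{sec:local}.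

An ordinal is the set of smaller ordinals, a cardinal is an initial ordinal, and $\subset$ allows equality. We use that the supremum of at most $\lambda$ ordinals below $\lambda^+$ is below $\lambda^+$.

\section{Metric spaces and the ordinal $\omega_1$}\label{sec:simple}

A subset $E$ of a metric space is \emph{$\varepsilon$-separated} if distinct points of $E$ are at distance at least $\varepsilon$.

\begin{lemma}\label{lem:sep}
Let $X$ be a scattered space and let $d$ be a metric on the set $X$ such that every open subset of $X$ is $d$-open. Then $X=\bigcup_{k\ge1}E_k$, where $E_k$ is $1/k$-separated for $d$.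
\end{lemma}

\begin{proof}
A point $x$ is isolated in $X^{(\operatorname{rk}(x))}=\{y:\operatorname{rk}(y)\ge\operatorname{rk}(x)\}$, so some open set $W\ni x$ contains no other point of rank at least $\operatorname{rk}(x)$. Since $W$ is $d$-open, there is $r_x>0$ with $d(x,y)\ge r_x$ whenever $y\ne x$ and $\operatorname{rk}(y)\ge\operatorname{rk}(x)$. Let $E_k=\{x:r_x\ge1/k\}$. If $x\neq y$ are in $E_k$ and, say, $\operatorname{rk}(x)\le\operatorname{rk}(y)$, then $d(x,y)\ge r_x\ge 1/k$.
\end{proof}

If $d$ generates the topology of $X$, the sets $E_k$ are discrete: scattered metrizable spaces are $\sigma$-discrete. These spaces are a special case of the problem. Indeed, let $(M,d)$ be a metric space with $d\le1$ and let $K\subset[0,1]^M$ be the compact set of all $f$ with $|f(s)-f(t)|\le d(s,t)$. The map sending $s\in M$ to the function $f\mapsto f(s)$ is continuous from $M$ to $C_p(K)$, and it is an embedding because $K$ contains the functions $d(t,\cdot)$.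

For $X\subset C_p(K)$ with $K$ compact, the lemma applies to the norm $\|f\|=\sup_K|f|$, because $|f(t)-h(t)|\le\|f-h\|$ makes every pointwise open set norm-open. But a norm-separated set need not be discrete in $C_p(K)$. If $K=\omega\cup\{\infty\}$ is a convergent sequence, the zero function and the characteristic functions of the points $n\in\omega$ form a $1$-separated set, and these characteristic functions converge pointwise to zero. So the problem is really about norm-separated sets, and our examples, being $\{0,1\}$-valued, will be $1$-separated.

The simplest scattered space that is not $\sigma$-discrete is $\omega_1$. To see this we use a weak form of Fodor's lemma, which is needed again in Section~\ref{sec:main}.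

\begin{lemma}\label{lem:fodor}
If $h:\omega_1\setminus\{0\}\to\omega_1$ satisfies $h(\xi)<\xi$ for all $\xi$, then $h$ is constant on an uncountable set.
\end{lemma}

\begin{proof}
Suppose that all fibers of $h$ are countable. Then $\{\xi:h(\xi)\le\gamma\}$ is countable for each $\gamma<\omega_1$. Let $\gamma_0=0$, and let $\gamma_{n+1}<\omega_1$ be larger than $\gamma_n$ and than every $\xi$ with $h(\xi)\le\gamma_n$. Let $\delta=\sup_n\gamma_n<\omega_1$. Since $h(\delta)<\delta$, we have $h(\delta)\le\gamma_n$ for some $n$, hence $\delta<\gamma_{n+1}$, a contradiction.
\end{proof}

\begin{example}\label{ex:omega1}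
Give $\omega_1$ the order topology. The intervals $[0,\xi]$ are countable and clopen, so $\omega_1$ is locally countable, and it is scattered because the least element of a subset is isolated in it. Suppose that $c:\omega_1\to\omega$ has discrete fibers. For each limit $\xi$ pick $h(\xi)<\xi$ such that no $\eta$ with $h(\xi)<\eta<\xi$ has $c(\eta)=c(\xi)$, and put $h(\xi+1)=\xi$. By Lemma~\ref{lem:fodor}, $h$ takes one value $\gamma$ on an uncountable set. At most one element of this set is a successor, so it contains limits $\eta<\xi$ with $c(\eta)=c(\xi)$. Then $h(\xi)=\gamma=h(\eta)<\eta<\xi$, contrary to the choice of $h(\xi)$. So $\omega_1$ is not $\sigma$-discrete, and by Theorem~\ref{thm:local} it is not Eberlein--Grothendieck.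
\end{example}

\section{The spaces $X(\lambda,\kappa)$}\label{sec:space}

Our functions are characteristic functions of subsets of a set $\Gamma$, and the compact space is $\beta\Gamma$, on which every such function extends continuously. Recall that an \emph{ultrafilter} $p$ on $\Gamma$ is a family of nonempty subsets of $\Gamma$, closed under supersets and finite intersections, that contains $A$ or $\Gamma\setminus A$ for every $A\subset\Gamma$. We use two consequences: $p$ contains at most one member of any family of pairwise disjoint sets, and if a \emph{finite} union belongs to $p$, then so does one of its terms. The second statement fails for infinite unions, and this failure is the main difficulty below. For $\Gamma$ discrete, $\beta\Gamma$ is the set of ultrafilters on $\Gamma$ with the base of clopen sets $\{p:A\in p\}$, $A\subset\Gamma$; it is compact Hausdorff. The \emph{principal} ultrafilter at $\gamma\in\Gamma$ consists of all sets containing $\gamma$.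

Let $\lambda$ be an infinite cardinal and let $\kappa\ge\lambda^+$ be a cardinal with $\kappa^\lambda=\kappa$. Let
\[
\Gamma=\lambda^+\times\kappa,\qquad R(\rho,\xi)=\rho,
\]
and call $R(b)$ the \emph{row} of $b\in\Gamma$. To each $b$ we attach a set $A_b\ni b$ of size at most $\lambda$ whose other elements lie in higher rows; this will make the space scattered. To leave as little room for discreteness as possible, every admissible set is used, and used many times, in every row. For $\rho<\lambda^+$ the set $\{\gamma\in\Gamma:R(\gamma)>\rho\}$ has size $\kappa$, so it has $\kappa^\lambda=\kappa$ subsets of size at most $\lambda$. Fix a surjection $\varphi_\rho$ from $\kappa$ onto the family of these subsets, all of whose fibers have size $\kappa$; it exists because $|\kappa\times\kappa|=\kappa$. For $b=(\rho,\xi)$ put $A_b=\{b\}\cup\varphi_\rho(\xi)$. Only the following two properties will be used: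
\begin{gather}
b\in A_b,\qquad |A_b|\le\lambda,\qquad R(\gamma)>R(b)\ \text{ for all }\gamma\in A_b\setminus\{b\};\label{eq:up}\\
\begin{gathered}
\text{if }\rho<\lambda^+,\ g\subset\Gamma,\ |g|\le\lambda,\text{ and }R(\gamma)>\rho\text{ for all }\gamma\in g,\\
\text{then }A_a=\{a\}\cup g\text{ for }\kappa\text{ many }a\text{ in row }\rho.
\end{gathered}\label{eq:ext}
\end{gather}
Let $x_b$ be the characteristic function of the clopen set $\{p\in\beta\Gamma:A_b\in p\}$, and let
\[
X=X(\lambda,\kappa)=\{x_b:b\in\Gamma\}\subset C_p(\beta\Gamma).
\]
For $P\subset\beta\Gamma$ we say that \emph{$a$ agrees with $b$ on $P$} if $A_a\in p\Leftrightarrow A_b\in p$ for every $p\in P$. Since the functions take only the values $0$ and $1$, the sets $\{x_a:a\text{ agrees with }b\text{ on }P\}$, with $P$ finite, form a neighborhood base at $x_b$ in $X$. The next lemma describes the topology: the set $A_b$ reaches up to higher rows, while the point $x_b$ is approached from every lower row.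

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] The map $b\mapsto x_b$ is injective, so $|X|=\kappa$.
\item[(b)] If $\sigma<R(b)$ and $P\subset\beta\Gamma$ is finite, then $\kappa$ many $a$ in row $\sigma$ agree with $b$ on $P$.
\item[(c)] $X$ is scattered and $\operatorname{rk}(x_b)=R(b)$ for all $b$. The height of $X$ is $\lambda^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x_a=x_b$, evaluation at principal ultrafilters gives $A_a=A_b$. If $a\ne b$, then $a\in A_b$ and $b\in A_a$, and \eqref{eq:up} gives $R(a)>R(b)>R(a)$.

(b) By \eqref{eq:up}, $A_b$ lies in rows above $\sigma$, so by \eqref{eq:ext} there are $\kappa$ many $a$ in row $\sigma$ with $A_a=\{a\}\cup A_b$. Each $p\in P$ contains at most one singleton. For all but finitely many of these $a$ we thus have $\{a\}\notin p$ for all $p\in P$, and then $A_a\in p$ if and only if $A_b\in p$.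

(c) The set $U_b=\{x_a:b\in A_a\}$ is open, being defined by the value at the principal ultrafilter at $b$. It contains $x_b$, and by \eqref{eq:up} each other $x_a\in U_b$ has $R(a)<R(b)$. If $\emptyset\ne S\subset X$ and $x_b\in S$ has the least possible row, then $U_b\cap S=\{x_b\}$. So $X$ is scattered.

We prove $\operatorname{rk}(x_b)=R(b)$ by induction on $\rho=R(b)$. The points of $U_b$ other than $x_b$ have rank less than $\rho$, so $U_b\cap X^{(\rho)}\subset\{x_b\}$ and $x_b\notin X^{(\rho+1)}$. For $\sigma<\rho$, the points of row $\sigma$ lie in the closed set $X^{(\sigma)}$ and accumulate at $x_b$ by (b), so $x_b$ is a non-isolated point of $X^{(\sigma)}$, that is, $x_b\in X^{(\sigma+1)}$. Hence $x_b\in X^{(\rho)}$, whether $\rho$ is zero, a successor or a limit.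
\end{proof}

Suppose that $X=\bigcup_{n<\lambda}D_n$ with every $D_n$ discrete, and let the \emph{color} $c(b)$ be the least $n$ with $x_b\in D_n$. Since $x_b$ is isolated in $D_{c(b)}$, there is a finite set $P(b)\subset\beta\Gamma$ such that
\begin{equation}\label{eq:disc}
c(a)=c(b)\ \text{ and }\ a\text{ agrees with }b\text{ on }P(b)\quad\Longrightarrow\quad a=b.
\end{equation}
We call a pair consisting of a map $c:\Gamma\to\lambda$ and finite sets $P(b)$ that satisfy~\eqref{eq:disc} a \emph{discrete coloring}. The task is to show that none exists.

\section{Two colors}\label{sec:two}

Let $\lambda=\omega$, so that the sets $A_b$ are countable and $\kappa$ is uncountable. We show that there is no discrete coloring with the colors $0$ and $1$ only. Call a family of points $b$ \emph{disjoint} if the sets $A_b$ are pairwise disjoint.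

\emph{Case 1: for one color, say $1$, every disjoint family of points of color $1$ in rows $\ge1$ is countable.} Take a maximal such family, by Zorn's lemma, and let $B$ be the union of its sets $A_b$. Then $B$ is countable and meets $A_b$ for every $b$ of color $1$ in a row $\ge1$. By avoiding $B$ we avoid the color $1$. Use \eqref{eq:ext} to pick $b\notin B$ in row $2$ with $A_b=\{b\}$, and then $a\notin B$ in row $1$ with $A_a=\{a,b\}$ and $\{a\}\notin p$ for $p\in P(b)$. Both $A_a$ and $A_b$ miss $B$, so $c(a)=c(b)=0$, and $a$ agrees with $b$ on $P(b)$. This contradicts~\eqref{eq:disc}.

\emph{Case 2: each color has an uncountable disjoint family in rows $\ge1$.} Let $b_0,b_1,\dots$ be an infinite disjoint family of color $0$ and let $F$ be an uncountable disjoint family of color $1$, all in rows $\ge 1$. There are countably many ultrafilters in $\bigcup_jP(b_j)$, and each contains $A_{b}$ for at most one $b\in F$. Pick $i_1\in F$ such that $A_{i_1}$ belongs to none of them. Each of the finitely many ultrafilters in $P(i_1)$ contains at most one $A_{b_j}$. Pick $i_0=b_j$ such that $A_{i_0}$ belongs to none of them. By \eqref{eq:ext} there is $a$ in row $0$ with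
\[
A_a=\{a\}\cup A_{i_0}\cup A_{i_1}
\]
and $\{a\}\notin p$ for $p\in P(i_0)\cup P(i_1)$. For $p\in P(i_0)$, neither $\{a\}$ nor $A_{i_1}$ is in $p$, so $A_a\in p$ if and only if $A_{i_0}\in p$. For $p\in P(i_1)$, neither $\{a\}$ nor $A_{i_0}$ is in $p$, so $A_a\in p$ if and only if $A_{i_1}\in p$. Thus $a$ agrees with $i_0$ on $P(i_0)$ and with $i_1$ on $P(i_1)$. It differs from both, as it lies in row $0$, so by~\eqref{eq:disc} it has neither color.

In Case 2 the family $F$ has to be larger than the family of the $b_j$. For two sequences $b_j$ and $b'_l$, the set $P(b_j)$ might contain the principal ultrafilters at $b'_0,\dots,b'_j$ and $P(b'_l)$ those at $b_0,\dots,b_l$; then for every pair $(j,l)$ an ultrafilter of one point contains the set of the other. This gap between two consecutive cardinals returns in Section~\ref{sec:higher}. With infinitely many colors two further things happen. Different colors may be eliminated as in Case 1 from different rows on, and we need enough rows to get above all of these. And $A_a$ becomes an infinite union, which an ultrafilter can contain without containing any of its terms.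

\section{Reduction to independent representatives}\label{sec:reduction}

Let $X=X(\lambda,\kappa)$, suppose that a discrete coloring is given, and fix a cardinal $\nu$ with $\lambda\le\nu<\kappa$. It measures the size of the sets that we can afford to avoid; later $\nu=\lambda^+$ or $\nu=\lambda=\omega$.

The dichotomy of Section~\ref{sec:two} becomes a definition. A set $Z\subset\Gamma$ \emph{blocks the color $n$ from row $\sigma$} if $Z$ meets $A_b$ for every $b$ with $c(b)=n$ and $R(b)\ge\sigma$. A color is \emph{persistent} if no set of size at most $\nu$ blocks it from any row $\sigma<\lambda^+$. Let $G\subset\lambda$ be the set of persistent colors.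

\begin{lemma}\label{lem:block}
There are $\rho<\lambda^+$ and $B\subset\Gamma$ with $|B|\le\nu$ such that
\begin{enumerate}
\item[(a)] if $R(a)\ge\rho$ and $A_a\cap B=\emptyset$, then $c(a)\in G$;
\item[(b)] for every $m\in G$ and every $Z\subset\Gamma$ with $|Z|\le\nu$ there is $b$ with $c(b)=m$, $R(b)>\rho$ and $A_b\cap Z=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $n\in\lambda\setminus G$ choose $B_n$ of size at most $\nu$ that blocks $n$ from some row $\rho_n<\lambda^+$. Let $B=\bigcup_{n\notin G}B_n$ and $\rho=\sup_{n\notin G}\rho_n$. There are at most $\lambda$ colors, so $|B|\le\nu$ and $\rho<\lambda^+$. If $R(a)\ge\rho$ and $c(a)=n\notin G$, then $A_a$ meets $B_n$; this is (a). For (b), $Z$ does not block $m$ from row $\rho+1$.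
\end{proof}

The bound $\rho<\lambda^+$, with rows above $\rho$ still available, is the only place where the number of rows matters. With fewer rows, coloring by the row would be a discrete coloring, in which every color is blocked by the empty set from the next row on.

Fix $\rho$ and $B$ as in the lemma. A \emph{system of representatives} is a family $(i_m)_{m\in G}$ with
\[
c(i_m)=m,\qquad R(i_m)>\rho,\qquad A_{i_m}\cap B=\emptyset\qquad(m\in G).
\]
Write $g=\bigcup_{m\in G}A_{i_m}$; then $|g|\le\lambda$. The system is \emph{independent} if
\begin{equation}\label{eq:indep}
m\in G,\quad p\in P(i_m),\quad g\in p\quad\Longrightarrow\quad A_{i_m}\in p .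
\end{equation}
In words, the ultrafilters that protect $i_m$ cannot tell $A_{i_m}$ from the union $g$.

\begin{proposition}\label{prop:noindep}
There is no independent system of representatives.
\end{proposition}

\begin{proof}
Let $(i_m)_{m\in G}$ be one. By \eqref{eq:up} the set $g$ lies in rows above $\rho$, so by \eqref{eq:ext} there are $\kappa$ many $a$ in row $\rho$ with $A_a=\{a\}\cup g$. At most $\nu$ of them lie in $B$, and at most $\lambda$ have $\{a\}\in p$ for some $p\in\bigcup_{m\in G}P(i_m)$. As $\lambda\le\nu<\kappa$, we can choose $a$ of neither kind. Then $A_a\cap B=\emptyset$, so $m=c(a)$ is in $G$ by Lemma~\ref{lem:block}(a). Let $p\in P(i_m)$. Since $\{a\}\notin p$, we have $A_a\in p$ if and only if $g\in p$, and by \eqref{eq:indep} and $A_{i_m}\subset g$ this holds if and only if $A_{i_m}\in p$. So $a$ agrees with $i_m$ on $P(i_m)$ and has the same color. By \eqref{eq:disc}, $a=i_m$, although $R(a)=\rho<R(i_m)$.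
\end{proof}

The proof covers $G=\emptyset$, where the empty system is independent and $g=\emptyset$. It remains to construct an independent system. The obstacle is an ultrafilter $p\in P(i_m)$ that contains the infinite union $g$ but no single $A_{i_k}$. Here it helps that the sets $A_b$ are small. An ultrafilter that contains no set of size at most $\lambda$ never contains $g$ and is harmless, and each of the others lives on a small set that is known as soon as $i_m$ is. For $b\in\Gamma$ and each $p\in P(b)$ that contains a set of size at most $\lambda$, choose one such set $C_p\in p$, and let $N_b$ be the union of these finitely many sets. Then $|N_b|\le\lambda$ and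
\begin{equation}\label{eq:N}
p\in P(b),\quad g\in p,\quad |g|\le\lambda\quad\Longrightarrow\quad g\cap N_b\in p,
\end{equation}
because $C_p$ is defined for such $p$ and $C_p\subset N_b$. So whatever is disjoint from $N_{i_m}$, even an infinite union, is invisible to $P(i_m)$.

\section{Free sets and the proof of Theorem~\ref{thm:higher}}\label{sec:higher}

By \eqref{eq:N}, a system is independent if $A_{i_k}\cap N_{i_m}=\emptyset$ for all $k\ne m$. A recursive choice makes later sets $A$ avoid earlier sets $N$, but it has no control over whether a later $N$ meets an earlier $A$. We therefore produce many candidates and select among them with the following case of Hajnal's set mapping theorem.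

\begin{lemma}\label{lem:free}
Let $f$ assign to each $\xi<\lambda^{++}$ a set $f(\xi)\subset\lambda^{++}$ with $|f(\xi)|\le\lambda$ and $\xi\notin f(\xi)$. Then there is a set $S\subset\lambda^{++}$ of size $\lambda^{++}$ that is \emph{free}: $\eta\notin f(\xi)$ for all $\xi,\eta\in S$.
\end{lemma}

\begin{proof}
Suppose that all free sets have size at most $\lambda^+$. By recursion on $\alpha<\lambda^+$ let $S_\alpha$ be a maximal free subset of $\lambda^{++}\setminus\bigcup_{\beta<\alpha}S_\beta$; it exists by Zorn's lemma, since the union of a chain of free sets is free. Let $T=\bigcup_{\alpha<\lambda^+}S_\alpha$. Then $T\cup\bigcup_{s\in T}f(s)$ has size at most $\lambda^+$, and we pick $\zeta<\lambda^{++}$ outside it. For each $\alpha$, the set $S_\alpha\cup\{\zeta\}$ is not free, by maximality. Since $\zeta\notin f(\zeta)$ and $\zeta\notin f(s)$ for $s\in S_\alpha$, the failure must be that $f(\zeta)$ meets $S_\alpha$. The $\lambda^+$ sets $S_\alpha$ are pairwise disjoint, so $|f(\zeta)|\ge\lambda^+$, a contradiction.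
\end{proof}

The domain $\lambda^{++}$ cannot be replaced by $\lambda^+$: the map $f(\xi)=\{\eta:\eta<\xi\}$ on $\lambda^+$ has values of size at most $\lambda$ and no free set with two elements.

\begin{proof}[Proof of Theorem~\ref{thm:higher}]
Let $\kappa=2^{\lambda^+}$. Then $\kappa^\lambda=2^{\lambda^+\cdot\lambda}=\kappa$ and $\kappa>\lambda^+$. By Lemma~\ref{lem:basic}, $X=X(\lambda,\kappa)$ is a scattered subspace of $C_p(\beta\Gamma)$ of height $\lambda^+$. Suppose that it is a union of $\lambda$ discrete subspaces, take a discrete coloring, and apply Section~\ref{sec:reduction} with $\nu=\lambda^+$.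

By recursion on $\xi<\lambda^{++}$ choose, for all $m\in G$, points $b^\xi_m$ with $c(b^\xi_m)=m$, $R(b^\xi_m)>\rho$, and
\[
A_{b^\xi_m}\cap\Bigl(B\cup\bigcup_{\eta<\xi}H^\eta\Bigr)=\emptyset,\qquad\text{where } H^\eta=\bigcup_{k\in G}A_{b^\eta_k}.
\]
This is possible by Lemma~\ref{lem:block}(b): each $H^\eta$ has size at most $\lambda$ and $|\xi|\le\lambda^+$, so the set to be avoided has size at most $\lambda^+$. The sets $H^\xi$ are pairwise disjoint and disjoint from $B$. Let
\[
N^\xi=\bigcup_{m\in G}N_{b^\xi_m},\qquad f(\xi)=\{\eta\ne\xi:H^\eta\cap N^\xi\ne\emptyset\}.
\]
Each of the at most $\lambda$ points of $N^\xi$ lies in at most one $H^\eta$, so $|f(\xi)|\le\lambda$. By Lemma~\ref{lem:free} there are pairwise distinct $\xi_m$, $m\in G$, in a free set. Put $i_m=b^{\xi_m}_m$; this is a system of representatives. For $k\ne m$ we have $\xi_k\notin f(\xi_m)$ and $\xi_k\neq\xi_m$, so $A_{i_k}\cap N_{i_m}\subset H^{\xi_k}\cap N^{\xi_m}=\emptyset$. Hence $g\cap N_{i_m}\subset A_{i_m}$. If $p\in P(i_m)$ and $g\in p$, then $g\cap N_{i_m}\in p$ by \eqref{eq:N}, so $A_{i_m}\in p$. The system is independent, which contradicts Proposition~\ref{prop:noindep}.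
\end{proof}

For $\lambda=\omega$ this already answers the problem, with a space of cardinality $2^{\omega_1}$.

\section{Cardinality $2^\omega$: proof of Theorem~\ref{thm:main}}\label{sec:main}

The proof above uses only $\kappa^\lambda=\kappa>\lambda^+$, so it applies to $\lambda=\omega$ and $\kappa=2^\omega$ when $2^\omega>\omega_1$. Under the continuum hypothesis $\Gamma$ has only $\omega_1$ points, there is no room for $\omega_2$ disjoint candidates, and on $\omega_1$ the free set lemma fails. The following argument needs only $\omega_1$ candidates and no case distinction. It treats the two directions differently. The representatives are chosen in the order of their colors. Those that come after $i_m$ are infinitely many, and the recursion makes them avoid $N_{i_m}$. Those that come before $i_m$ are \emph{finitely} many, so it suffices that no ultrafilter in $P(i_m)$ contains any single one of their sets; and a finite set of ultrafilters contains only finitely many of the disjoint earlier candidates.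

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\lambda=\omega$ and $\kappa=2^\omega$. Then $\kappa\ge\omega_1$, $\kappa^\omega=\kappa$, and $\Gamma=\omega_1\times2^\omega$ has size $2^\omega$. By Lemma~\ref{lem:basic}, $X=X(\omega,2^\omega)$ is scattered, of cardinality $2^\omega$ and height $\omega_1$. Suppose that $X$ is $\sigma$-discrete, take a discrete coloring $c:\Gamma\to\omega$, and apply Section~\ref{sec:reduction} with $\nu=\omega$. The sets $B$, $A_b$, $N_b$ are countable.

\emph{Candidates.} By recursion on $\xi<\omega_1$ choose, for all $m\in G$, points $b^\xi_m$ with $c(b^\xi_m)=m$ and $R(b^\xi_m)>\rho$ such that $A_{b^\xi_m}$ is disjoint from the countable set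
\[
B\cup\bigcup_{\eta<\xi}\ \bigcup_{k\in G}\bigl(A_{b^\eta_k}\cup N_{b^\eta_k}\bigr);
\]
they exist by Lemma~\ref{lem:block}(b). Let $H^\xi=\bigcup_{m\in G}A_{b^\xi_m}$. The sets $H^\xi$ are pairwise disjoint and disjoint from $B$, and
\begin{equation}\label{eq:forward}
H^\xi\cap N_{b^\eta_m}=\emptyset\qquad\text{for }\eta<\xi\text{ and }m\in G.
\end{equation}

\emph{Selection.} For $m\in G$ and $0<\xi<\omega_1$ let
\[
f_m(\xi)=\{\eta<\xi:H^\eta\in p\text{ for some }p\in P(b^\xi_m)\},
\]
the set of earlier stages seen by the candidate $b^\xi_m$. Each $p$ contains at most one $H^\eta$, so $f_m(\xi)$ is a finite subset of $\xi$, and $h_m(\xi)=\max(f_m(\xi)\cup\{0\})$ is smaller than $\xi$. By Lemma~\ref{lem:fodor}, $h_m$ takes a constant value $\gamma_m$ on an uncountable set $S_m\subset\omega_1$. Let $\theta=\sup_{m\in G}\gamma_m<\omega_1$. For every color $m$, the candidates from the stages in $S_m$ see no earlier stage above $\theta$. The sets $S_m$ are unbounded in $\omega_1$, so by recursion on $m\in G$ we can choose $\xi_m\in S_m$ with $\xi_m>\theta$ and $\xi_m>\xi_k$ for all $k\in G$, $k<m$. Put $i_m=b^{\xi_m}_m$; this is a system of representatives.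

\emph{Independence.} Let $m\in G$, $p\in P(i_m)$ and $g\in p$. By \eqref{eq:N}, $g\cap N_{i_m}\in p$. For $k\in G$ with $k>m$ we have $\xi_k>\xi_m$, so $A_{i_k}\subset H^{\xi_k}$ is disjoint from $N_{i_m}$ by \eqref{eq:forward}. Therefore
\[
g\cap N_{i_m}\subset\bigcup_{k\in G,\ k\le m}A_{i_k}.
\]
The union on the right is finite and belongs to $p$, so $A_{i_k}\in p$ for some $k\le m$ in $G$. If $k<m$, then $H^{\xi_k}\in p$ and $\xi_k<\xi_m$, so $\xi_k\in f_m(\xi_m)$ and $\xi_k\le h_m(\xi_m)=\gamma_m\le\theta$, contrary to the choice of $\xi_k$. Hence $k=m$, and \eqref{eq:indep} holds. This contradicts Proposition~\ref{prop:noindep}.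
\end{proof}

The last step uses $\lambda=\omega$: for uncountable $\lambda$ the set of colors cannot in general be ordered so that every color has finitely many predecessors, and the union over $k\le m$ would be infinite.

\section{Locally small spaces: proof of Theorem~\ref{thm:local}}\label{sec:local}

By Lemma~\ref{lem:sep} it suffices to cut a norm-separated set $E$ into small clopen pieces. The natural attempt is to write $E$ as an increasing union of clopen sets $Z_\alpha$ of smaller size and to take the differences $Z_{\alpha+1}\setminus Z_\alpha$. Small neighborhoods make it easy to keep the sets open. The difficulty is at limit stages, where a union of clopen sets need not be closed: in $\omega_1$ the clopen sets $[0,\alpha]$, $\alpha<\delta$, have the union $[0,\delta)$, which is not closed for limit $\delta$. We need a condition that implies closedness and survives unions of chains, for instance closure under countably many finitary operations. The Stone--Weierstrass theorem provides one. It states that for a compact Hausdorff space $L$, a subalgebra of $C(L)$ that contains the constants and separates the points of $L$ is norm-dense.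

Below, $q(\bar z)$ denotes the function $q(z_1,\dots,z_n)\in C(K)$, where $n\ge0$, $q$ is a polynomial in $n$ variables with rational coefficients, and $\bar z=(z_1,\dots,z_n)$ is a tuple of elements of $C(K)$.

\begin{lemma}\label{lem:SW}
Let $K$ be compact, $Z\subset C(K)$ and $x\in C(K)$. Then either
\begin{enumerate}
\item[(i)] there are $s,t\in K$ with $x(s)\ne x(t)$ and $z(s)=z(t)$ for all $z\in Z$, or
\item[(ii)] for every $\delta>0$ there are $q$ and a tuple $\bar z$ from $Z$ with $\|q(\bar z)-x\|<\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\pi:K\to\mathbb R^Z$, $\pi(s)=(z(s))_{z\in Z}$, and $L=\pi(K)$. The space $L$ is compact Hausdorff, and $\pi:K\to L$ is a closed continuous surjection. If (i) fails, $x$ is constant on the fibers of $\pi$, so $x=x'\circ\pi$ for a function $x'$ on $L$. It is continuous, since $(x')^{-1}(F)=\pi(x^{-1}(F))$ is closed for closed $F\subset\mathbb R$. The coordinate functions separate the points of $L$, so $x'$ is within $\delta/2$ of a real polynomial in finitely many coordinates. The monomials are bounded on $L$, so replacing the coefficients by nearby rationals changes the polynomial by less than $\delta/2$. Composing with $\pi$ gives (ii).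
\end{proof}

Alternative (i) separates $x$ from all of $Z$ by one pointwise open set. Alternative (ii), in a separated set, means that $x$ is determined by finitely many elements of $Z$, and we can simply put such points into $Z$.

\begin{proposition}\label{prop:cut}
Let $K$ be compact, $\varepsilon>0$, and let $E\subset C_p(K)$ be $\varepsilon$-separated in norm. Suppose that each $x\in E$ lies in a set $V_x$, open in $E$, with $|V_x|\le\lambda$. Then $E$ is a disjoint union of open subspaces of size at most $\lambda$.
\end{proposition}

\begin{proof}
We use induction on $\mu=|E|$. If $\mu\le\lambda$, take $E$ itself. Let $\mu>\lambda$.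

For $q$ and a tuple $\bar z$ from $E$ there is at most one $x\in E$ with $\|q(\bar z)-x\|<\varepsilon/2$, since two such points would be at distance less than $\varepsilon$. Denote it by $e(q,\bar z)$ if it exists. Call $Z\subset E$ \emph{saturated} if $V_z\subset Z$ for all $z\in Z$, and $e(q,\bar z)\in Z$ whenever $\bar z$ is a tuple from $Z$ and $e(q,\bar z)$ exists.

\emph{The union of a nonempty chain of saturated sets is saturated}, because a finite tuple from the union lies in one member of the chain.

\emph{Every $Y\subset E$ lies in a saturated set of size at most $|Y|+\lambda$.} Let $Y_0=Y$, and obtain $Y_{j+1}$ from $Y_j$ by adding all $V_z$ with $z\in Y_j$ and all existing $e(q,\bar z)$ with $\bar z$ from $Y_j$. There are countably many $q$, so $|Y_{j+1}|\le|Y_j|+\lambda$, and $\bigcup_jY_j$ is saturated.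

\emph{A saturated set $Z$ is clopen in $E$.} It is open because $V_z\subset Z$ for $z\in Z$. Let $x\in E\setminus Z$. Alternative (ii) of Lemma~\ref{lem:SW} with $\delta=\varepsilon/2$ would give $x=e(q,\bar z)\in Z$. So there are $s,t$ as in (i), and $\{y\in E:y(s)\ne y(t)\}$ is an open neighborhood of $x$ disjoint from $Z$.

Enumerate $E=\{y_\alpha:\alpha<\mu\}$. Let $Z_0=\emptyset$, let $Z_{\alpha+1}$ be a saturated set of size at most $|Z_\alpha|+\lambda$ containing $Z_\alpha\cup\{y_\alpha\}$, and let $Z_\delta=\bigcup_{\alpha<\delta}Z_\alpha$ for limit $\delta<\mu$. By induction $Z_\alpha$ is saturated for $\alpha\ge1$ and $|Z_\alpha|\le\lambda+|\alpha|<\mu$. All $Z_\alpha$ are clopen, so the sets $Z_{\alpha+1}\setminus Z_\alpha$ are clopen in $E$. They are pairwise disjoint, and they cover $E$ because for $y\in E$ the least $\beta$ with $y\in Z_\beta$ is a successor. Each of them has size less than $\mu$ and satisfies the hypotheses of the proposition, with the traces of the $V_x$. By the inductive hypothesis each is a disjoint union of relatively open subspaces of size at most $\lambda$, and these subspaces are open in $E$.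
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
By Lemma~\ref{lem:sep}, applied to the norm metric, $X=\bigcup_{k\ge1}E_k$ with $E_k$ $1/k$-separated. Each $x\in E_k$ has an open neighborhood in $X$ of size at most $\lambda$; let $V_x$ be its trace on $E_k$. Proposition~\ref{prop:cut} gives the required decomposition of $E_k$.

Let $\lambda=\omega$. Write $E_k$ as the disjoint union of nonempty countable sets $C_j$, $j\in J$, open in $E_k$, and list $C_j=\{c_{j,l}:l<\omega\}$, with repetitions if $C_j$ is finite. For each $l$ the set $D_l=\{c_{j,l}:j\in J\}$ is discrete, since $D_l\cap C_j=\{c_{j,l}\}$. So each $E_k=\bigcup_lD_l$ is $\sigma$-discrete, and so is $X$.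
\end{proof}

\begin{remark}
Scatteredness enters only through Lemma~\ref{lem:sep}, compactness of $K$ through the norm and Lemma~\ref{lem:SW}, and the small neighborhoods through the bound on the size of saturated sets. For $\lambda=\omega$, Example~\ref{ex:omega1} shows that the embedding in $C_p(K)$ cannot be dropped, and Theorem~\ref{thm:main} shows that local countability cannot be dropped. In the space of that theorem, which is $1$-separated, every neighborhood of a non-isolated point has cardinality $2^\omega$ by Lemma~\ref{lem:basic}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}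
\emph{Descomposiciones y encajes en espacios de funciones},
\texttt{https://webs.um.es/beca/Investigacion/DavidGuerrero.pdf}

\end{thebibliography}
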